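# Subnormality from powers of orbit norms

Throughout, $\mathcal H\ne\{0\}$ is a complex Hilbert space, $B(\mathcal H)$ is the algebra of bounded operators on it, $A\in B(\mathcal H)$, the inner product is linear in the first variable, and $\mathbb N=\{1,2,\dots\}$. We write $\mathcal N(A)$ for the kernel of $A$, and we put $0^p=0$ for $p>0$. In moment integrals, $t^0=1$ everywhere, including at $t=0$.

## 1. Exponent one: moments of $\|A^nh\|^2$ give subnormality

We begin with a statement that can be proved by assembling standard tools. First we recall the tools.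

**Definition (moment sequences).** A real sequence $\{s_n\}_{n\ge0}$ is a *Hamburger moment sequence* if there is a positive Borel measure $\mu$ on $\mathbb R$ with $s_n=\int_{\mathbb R}t^n\,d\mu$ for all $n\ge0$. It is *positive definite* (PD) if
$$\sum_{m,n=0}^N\lambda_m\lambda_n s_{m+n}\ge0\qquad\text{for all }N\text{ and all real }\lambda_0,\dots,\lambda_N .$$

**Hamburger's theorem.** $\{s_n\}$ is a Hamburger moment sequence if and only if it is PD.

**Stieltjes' theorem.** $\{s_n\}$ is the moment sequence of a positive measure on $[0,\infty)$ if and only if both $\{s_n\}$ and $\{s_{n+1}\}$ are PD.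

For example, $s_n=1+4^{-n}$ is the moment sequence of $\delta_1+\delta_{1/4}$, and $1,0,0,\dots$ is that of $\delta_0$. Four elementary facts will be used.

* **(F1)** If $\{s_n\}$ is PD, then $s_0,s_2\ge0$ and $s_1^2\le s_0s_2$, because the $2\times2$ matrix with rows $(s_0,s_1)$ and $(s_1,s_2)$ is positive semidefinite.
* **(F2)** If $\{s_n\}$ is PD and $r>0$, then $\{r^ns_n\}$ is PD: replace $\lambda_n$ by $r^n\lambda_n$. Positive multiples of PD sequences are PD.
* **(F3)** Termwise limits of PD sequences are PD, because each test involves finitely many terms.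
* **(F4)** If $s_n=\int t^n\,d\mu$ with $\mu\ge0$ on $\mathbb R$ and $\{s_{2n}\}$ is bounded, then $\mu$ is carried by $[-1,1]$. Indeed, for $\varepsilon>0$ we have $(1+\varepsilon)^{2n}\mu(\{|t|\ge1+\varepsilon\})\le s_{2n}$, and letting $n\to\infty$ forces $\mu(\{|t|\ge1+\varepsilon\})=0$.

**Definition (subnormal, quasinormal).** $A$ is *subnormal* if there are a Hilbert space $\mathcal K\supseteq\mathcal H$ and a normal operator $N$ on $\mathcal K$ such that $\mathcal H$ is invariant under $N$ and $N|_{\mathcal H}=A$. An operator $Q$ is *quasinormal* if $Q$ commutes with $Q^*Q$.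

The unilateral shift on $\ell^2(\mathbb Z_{\ge0})$ is subnormal: it is the restriction of the bilateral shift on $\ell^2(\mathbb Z)$, which is unitary. It is also quasinormal, since $S^*S=I$, but it is not normal. Two remarks: a restriction of a subnormal operator to an invariant subspace is subnormal, with the same normal extension; and multiplying $A$ by a nonzero scalar does not affect subnormality.

**The case of exponent one.** *If $\{\|A^nh\|^2\}_{n\ge0}$ is a Hamburger moment sequence for every $h\in\mathcal H$, then $A$ is subnormal.*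

The first part of the proof finds the measures. By (F2) we may divide $A$ by a positive constant and assume $\|A\|\le1$. Fix $h$ and put $a_n=\|A^nh\|^2$. The sequence $\{a_n\}$ is PD. The shifted sequence $\{a_{n+1}\}=\{\|A^n(Ah)\|^2\}$ is the sequence belonging to the vector $Ah$, so it is PD too. By Stieltjes' theorem $a_n=\int t^n\,d\mu_h$ with $\mu_h\ge 0$ on $[0,\infty)$, and since $a_n\le\|h\|^2$, (F4) shows that $\mu_h$ is carried by $[0,1]$. The second part of the proof is the following lemma, the known Lambert–Embry criterion.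

**Lemma A.** *Suppose that for every $h\in\mathcal H$ there is a finite positive Borel measure $\mu_h$ on $[0,1]$ with $\|A^nh\|^2=\int_{[0,1]}t^n\,d\mu_h$ for all $n\ge0$. Then $A$ is subnormal.*

*Proof.*

**Step A1: assemble the measures into one positive map.** We want to turn the scalar identities into a statement about operators. This is possible because $\|A^nh\|^2=\langle A^{*n}A^nh,h\rangle$ is a *quadratic form* in $h$. For a real polynomial $q=\sum c_nt^n$ put $\Phi(q)=\sum c_nA^{*n}A^n$, a self-adjoint operator. Then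
$$\langle\Phi(q)h,h\rangle=\int_{[0,1]}q\,d\mu_h,\qquad \mu_h([0,1])=\|h\|^2. \tag{1}$$
Since $\Phi(q)$ is self-adjoint, (1) gives $\|\Phi(q)\|=\sup_{\|h\|=1}|\langle\Phi(q)h,h\rangle|\le\sup_{[0,1]}|q|$. By Weierstrass' theorem $\Phi$ extends continuously to the real continuous functions on $[0,1]$, with (1) still valid, so $f\ge0$ implies $\Phi(f)\ge0$. Extending complex-linearly, we get a positive unital linear map $\Phi:C([0,1])\to B(\mathcal H)$. A positive map on a commutative $C^*$-algebra is completely positive.

**Step A2: dilate.** We want to replace $A^{*n}A^n$ by honest powers $T^n$ of one operator. By Stinespring's theorem $\Phi(f)=V^*\pi(f)V$ with $\pi$ a unital $*$-representation on a Hilbert space $\mathcal K$ and $V:\mathcal H\to\mathcal K$. Here $V^*V=\Phi(1)=I$, so $V$ is an isometry. Cutting $\mathcal K$ down to the closed span of $\pi(C([0,1]))V\mathcal H$, which reduces $\pi$, we may assume that this span is dense. Let $T=\pi(t)$, where $t$ is the coordinate function. Then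
$$0\le T\le I,\qquad V^*T^nV=A^{*n}A^n\quad(n\ge0), \tag{2}$$
and since polynomials are dense in $C([0,1])$, the finite sums $\sum_mT^mVh_m$ are dense in $\mathcal K$.

**Step A3: extend $A$ to an operator $\tilde A$ on $\mathcal K$ with $\tilde A^*\tilde A=T$.** Define
$$\tilde A\sum_mT^mVh_m=\sum_mT^mVAh_m .$$
To see that this makes sense, compute with (2), used once in each direction:
$$\Big\|\sum_mT^mVAh_m\Big\|^2=\sum_{m,n}\langle T^{m+n}VAh_m,VAh_n\rangle=\sum_{m,n}\langle A^{m+n+1}h_m,A^{m+n+1}h_n\rangle$$
$$=\sum_{m,n}\langle T^{m+n+1}Vh_m,Vh_n\rangle=\Big\langle T\sum_mT^mVh_m,\ \sum_nT^nVh_n\Big\rangle .$$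
If $\sum T^mVh_m=0$, the right side is $0$, so $\tilde A$ is well defined. It is linear, and since $0\le T\le I$ it is contractive, so it extends to $\mathcal K$. The identity says $\|\tilde Av\|^2=\langle Tv,v\rangle$ on a dense subspace, hence everywhere, so $\tilde A^*\tilde A=T$. On the dense subspace,
$$\tilde AT\sum_mT^mVh_m=\sum_mT^{m+1}VAh_m=T\tilde A\sum_mT^mVh_m ,$$
so $\tilde A$ commutes with $T=\tilde A^*\tilde A$: it is quasinormal.

**Step A4: return to $A$.** Quasinormal operators are subnormal (Lemma B below), so $\tilde A$ is subnormal. Since $\tilde AV=VA$, the subspace $V\mathcal H$ is invariant under $\tilde A$, and the isometry $V$ makes $A$ unitarily equivalent to $\tilde A|_{V\mathcal H}$. Hence $A$ is subnormal. $\square$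

**Lemma B** (A. Brown, 1953; see Conway, *The Theory of Subnormal Operators*, Ch. II §1). *Every quasinormal operator $Q$ is subnormal.*

*Proof.* **Step B1: remove the kernel.** Taking adjoints, $Q^*$ also commutes with $Q^*Q$. So $\mathcal N(Q)=\mathcal N(Q^*Q)$ is invariant under $Q$ and $Q^*$, that is, reducing, and $Q=0\oplus Q'$ with $Q'$ injective and quasinormal. It suffices to find a normal extension of $Q'$. So let $Q$ be injective.

**Step B2: the polar factors commute.** Let $P=(Q^*Q)^{1/2}$ and $Q=UP$ the polar decomposition. $P$ is injective, hence has dense range, and $U$ is an isometry. $Q$ commutes with $P^2$, hence with $P$, which is a norm limit of polynomials in $P^2$. So $UP\,P=QP=PQ=PU\,P$, and density of the range of $P$ gives $UP=PU$. Taking adjoints, $PU^*=U^*P$.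

**Step B3: write down the extension.** On the direct sum of two copies of the space put
$$W=\begin{pmatrix}U&I-UU^*\\0&U^*\end{pmatrix},\qquad \hat P=\begin{pmatrix}P&0\\0&P\end{pmatrix},\qquad N=W\hat P .$$
Since $U^*U=I$, we have $U^*(I-UU^*)=0$, and $I-UU^*$ is a projection. Therefore
$$W^*W=\begin{pmatrix}U^*U&U^*(I-UU^*)\\(I-UU^*)U&(I-UU^*)+UU^*\end{pmatrix}=I,\qquad WW^*=\begin{pmatrix}UU^*+(I-UU^*)&(I-UU^*)U\\U^*(I-UU^*)&U^*U\end{pmatrix}=I .$$
By Step B2 the unitary $W$ commutes with $\hat P\ge0$, so $N$ is normal. It leaves the first summand invariant and acts there as $UP=Q$. $\square$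

This completes the case of exponent one.

## 2. Higher exponents: what is lost

Fix an integer $j\ge2$ and assume that $\{\|A^nh\|^{2j}\}_{n\ge0}$ is a Hamburger moment sequence for every $h\in\mathcal H$. Must $A$ be subnormal? The question comes from the text "Criteria for normality via C0-semigroups and moment sequences". The notes show that the answer is yes.

The first part of the argument above goes through: the trick with $Ah$ and Stieltjes' theorem still produce measures $\mu_h$, now with $\|A^nh\|^{2j}=\int t^n\,d\mu_h$. Step A1 fails. For $j\ge2$ the function $h\mapsto\|A^nh\|^{2j}$ is homogeneous of degree $2j$, it is not a quadratic form, and the $\mu_h$ do not come from a linear map $\Phi$.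

**Two matrices by hand.** Let $A$ on $\mathbb C^2$ be given by $Ae_2=e_1$, $Ae_1=0$. For $h=e_2$ the sequence is $1,1,0,0,\dots$ for every $j$, and (F1) fails since $1\le 1\cdot0$ is false. Next, let
$$A=\begin{pmatrix}1&c\\0&0\end{pmatrix},\qquad h=(u,v),\qquad \|h\|^2=|u|^2+|v|^2,\quad \|A^nh\|^2=|u+cv|^2\ (n\ge1).$$
By (F1), $\|Ah\|^{4j}\le\|h\|^{2j}\|A^2h\|^{2j}=\|h\|^{2j}\|Ah\|^{2j}$, so $\|Ah\|\le\|h\|$ for every $h$. But $\|A\|^2=1+|c|^2$, so $c=0$ and $A$ is normal. In both examples the conclusion does not depend on $j$.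

**The first attempt: take $j$-th roots, one vector at a time.** If we could show that $\{\|A^nh\|^{2j}\}$ being a moment sequence makes $\{\|A^nh\|^2\}$ one, for each fixed $h$, Section 1 would finish. The following lemma stops this.

**Lemma C.** *Let $s>0$ be non-integer and $0<x<1$. Then $\{(1+x4^{-n})^s\}_{n\ge0}$ is not a Hamburger moment sequence.*

*Proof.* The binomial series converges absolutely, and
$$(1+x4^{-n})^s=\sum_{k\ge0}\binom skx^k4^{-kn}=\int t^n\,d\sigma,\qquad \sigma=\sum_{k\ge0}\binom skx^k\,\delta_{4^{-k}},$$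
with $\sigma$ a finite signed measure on $[0,1]$. Suppose a positive $\mu$ on $\mathbb R$ had the same moments. They are bounded by $2^s$, so $\mu$ is carried by $[-1,1]$ by (F4). Then $\mu$ and $\sigma$ are finite signed measures on $[-1,1]$ that agree on polynomials, hence on $C([-1,1])$, so $\mu=\sigma$. Take $k=\lfloor s\rfloor+2$. The factors of $s(s-1)\cdots(s-k+1)$ are $s-i$ with $0\le i\le\lfloor s\rfloor+1$. None is zero, and exactly one, $s-\lfloor s\rfloor-1$, is negative. So $\sigma(\{4^{-k}\})=\binom skx^k<0$, contradicting $\mu\ge0$. $\square$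

Now realize this by an operator. Let $0<x<1$, $w(n)=(1+x4^{-n})^{1/4}$, and let $S$ be the weighted shift $Se_n=\frac{w(n+1)}{w(n)}e_{n+1}$ on $\ell^2(\mathbb Z_{\ge0})$, a contraction because $w$ decreases. Then $\|S^ne_k\|=w(n+k)/w(k)$, so
$$\|S^ne_k\|^4=\frac{1+x4^{-k}\,4^{-n}}{1+x4^{-k}}$$
is the moment sequence of $(1+x4^{-k})^{-1}(\delta_1+x4^{-k}\delta_{1/4})$. Thus the hypothesis with $j=2$ holds at *every basis vector*. But $\|S^ne_0\|^2=(1+x)^{-1/2}(1+x4^{-n})^{1/2}$ is not a moment sequence by Lemma C with $s=\frac12$. Moreover $S$ is not subnormal: if $N$ were a normal extension with spectral measure $E$, then $\|S^ne_0\|^2=\int|z|^{2n}\langle E(dz)e_0,e_0\rangle$ would be the moment sequence of the image measure under $z\mapsto|z|^2$. So a proof cannot treat vectors separately. It has to apply the hypothesis to sums $h+bg$ and compare.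

## 3. The statements

**Theorem 1.** *Let $P>0$, and let $p:\mathcal H\to(0,P]$ be any function. If $\{\|A^nh\|^{2p(h)}\}_{n\ge0}$ is a Hamburger moment sequence for every $h\in\mathcal H$, then $A$ is subnormal.*

The question of Section 2 is the case $p\equiv j$.

**Theorem 2.** *For a bounded operator $A$ the following are equivalent:*

*(i) $A$ is subnormal;*

*(ii) for some integer $j\ge1$, $\{\|A^nh\|^{2j}\}$ is a Hamburger moment sequence for all $h$;*

*(iii) for every integer $j\ge1$, $\{\|A^nh\|^{2j}\}$ is a Hamburger moment sequence for all $h$.*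

**Theorem 3.** *For a real constant $s>0$, the implication "$A$ subnormal $\Rightarrow$ $\{\|A^nh\|^{2s}\}$ is a Hamburger moment sequence for all $h$" holds for all bounded $A$ if and only if $s\in\mathbb N$.*

## 4. A model: adding a fixed vector linearizes the power

Suppose $A=A_0\oplus1$ on $\mathcal H_0\oplus\mathbb C$. For $h\in\mathcal H_0$ put $a_n=\|A_0^nh\|^2$ and apply the hypothesis to $h\oplus b$ with $b>0$ large:
$$\|A^n(h\oplus b)\|^{2j}=(b^2+a_n)^j=b^{2j}+j\,b^{2j-2}a_n+\sum_{i=2}^j\binom ji b^{2j-2i}a_n^i .$$
We want to isolate the linear term $a_n$. The last sum is small compared with $b^{2j-2}$. The term $b^{2j}$ is huge, but it is constant in $n$. If $\sum\lambda_n=0$, then $\sum_{m,n}\lambda_m\lambda_n b^{2j}=0$, the huge term disappears, and dividing by $jb^{2j-2}$ and letting $b\to\infty$ gives $\sum\lambda_m\lambda_na_{m+n}\ge0$. This suggests a definition.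

**Definition.** $\{s_n\}$ is *conditionally positive definite* (CPD) if $\sum_{m,n=0}^N\lambda_m\lambda_ns_{m+n}\ge0$ for all $N$ and all real $\lambda_0,\dots,\lambda_N$ with $\sum\lambda_n=0$.

PD sequences are CPD. The converse fails: $s_n=n$ is CPD, because $\sum\lambda_m\lambda_n(m+n)=2(\sum m\lambda_m)(\sum\lambda_n)=0$, but it is not PD, because $s_1^2=1>0=s_0s_2$. The constant sequence $-1$ is also CPD and not PD.

The model leaves two problems.

*No fixed vector.* If $g$ is any vector, the expansion of $\|A^n(h+bg)\|^{2j}$ in $b$ has leading term $b^{2j}\|A^ng\|^{2j}$, and this is killed by all $\lambda$ with $\sum\lambda_n=0$ if it does not depend on $n$. So we want $\|A^ng\|$ constant. Such $g\neq0$ need not exist: for $(Af)(t)=tf(t)$ on $L^2[0,1]$, which is normal with $\|A^n\|=1$ for all $n$, every $f\ne0$ has $\|Af\|<\|f\|$. In that example, though, unit vectors concentrated near $t=1$ come as close as we like to having constant orbit norm. Whenever $\|A^n\|=1$ for all $n$, such vectors exist, and the next section uses a sequence of them.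

*CPD is weaker than PD.* The missing information will come from the fact that $a_n=\|A^nh\|^2$ is nonnegative and decreasing when $\|A\|\le1$.

## 5. Contractions with $\|A^n\|=1$

**Proposition.** *Suppose $\|A^n\|=1$ for all $n\ge0$, and that for every $h$ the sequence $\{\|A^nh\|^{2p(h)}\}$ is CPD, where $p:\mathcal H\to(0,P]$. Then $A$ is subnormal.*

**Step 1: almost isometric vectors.** This step produces the substitute for the fixed vector. For each $k\ge1$ choose a unit vector $g_k$ with $\|A^kg_k\|\ge1-\frac1k$. Since $\|A\|=1$, for $n\le k$ we have $1\ge\|A^ng_k\|\ge\|A^kg_k\|\ge1-\frac1k$. Hence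
$$\lim_{k\to\infty}\|A^ng_k\|=1\qquad\text{for every }n . \tag{3}$$
We also need control of cross terms, and this comes for free:
$$\|A^{*n}A^ng_k-g_k\|^2=\|A^{*n}A^ng_k\|^2-2\|A^ng_k\|^2+1\le2-2\|A^ng_k\|^2\longrightarrow0\quad(k\to\infty). \tag{4}$$

**Step 2: $a_n:=\|A^nh\|^2$ is CPD for every $h$.** This is the linearization of Section 4, with two limits: first $k\to\infty$, which makes the added vector behave like a fixed one, then $b\to\infty$.

*Adding $bg_k$.* Fix $h$. The scalars $\langle h,g_k\rangle$ are bounded, so after passing to a subsequence $\langle h,g_k\rangle\to\gamma\in\mathbb C$. For $b>0$ put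
$$x^{(k)}_n=\|A^n(h+bg_k)\|^2=a_n+2b\,\mathrm{Re}\,\langle h,A^{*n}A^ng_k\rangle+b^2\|A^ng_k\|^2 .$$
By (4), $\langle h,A^{*n}A^ng_k\rangle\to\gamma$, so with (3), for each fixed $n$,
$$\lim_{k\to\infty}x_n^{(k)}=a_n+\beta,\qquad\beta=\beta(b):=b^2+2b\,\mathrm{Re}\,\gamma . \tag{5}$$
The number $\beta$ does not depend on $n$, and $\beta\to\infty$ as $b\to\infty$. From now on $b$ is so large that $\beta>0$ and $\beta\ge2\|h\|^2$.

*Normalizing.* Fix real $\lambda_0,\dots,\lambda_N$ with $\sum\lambda_n=0$, and put $y^{(k)}_n=x^{(k)}_n/\beta$. By (5), $y_n^{(k)}\to1+a_n/\beta$, and this limit lies in $[1,\frac32]$ because $a_n\le\|h\|^2\le\beta/2$. So for all large $k$, $y^{(k)}_n\in[\frac12,2]$ for all $n\le2N$.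

*A Taylor bound uniform in the exponent.* Let $q=p(h+bg_k)\in(0,P]$. It may change with $k$ and $b$ in an uncontrolled way and may approach $0$, so the constants below must not depend on it. Put
$$f_q(y)=\frac{y^q-1}q,\qquad f_q(1)=0,\quad f_q'(y)=y^{q-1},\quad f_q'(1)=1,\quad f_q''(y)=(q-1)y^{q-2}.$$
On $[\frac12,2]$ we have $y^{q-2}\le2^{|q-2|}\le2^{P+2}$ and $|q-1|\le P+1$. So $|f_q''|\le2C$ with $2C:=(P+1)2^{P+2}$, which depends only on $P$, and Taylor's formula gives
$$|f_q(y)-(y-1)|\le C(y-1)^2\qquad(\tfrac12\le y\le2). \tag{6}$$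

*Using the hypothesis.* The CPD assumption at the vector $h+bg_k$ reads $\sum\lambda_m\lambda_n(x^{(k)}_{m+n})^q\ge0$. Divide by $\beta^q$, subtract $\sum_{m,n}\lambda_m\lambda_n=(\sum\lambda_n)^2=0$, and divide by $q$:
$$\sum_{m,n}\lambda_m\lambda_n\,f_q\big(y^{(k)}_{m+n}\big)\ge0 .$$
With (6),
$$\sum_{m,n}\lambda_m\lambda_n\big(y^{(k)}_{m+n}-1\big)\ge-C\sum_{m,n}|\lambda_m\lambda_n|\big(y^{(k)}_{m+n}-1\big)^2 .$$
The exponent $q$ has disappeared.

*The two limits.* Let $k\to\infty$, so that $y^{(k)}_{m+n}-1\to a_{m+n}/\beta$, and multiply by $\beta$: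
$$\sum_{m,n}\lambda_m\lambda_na_{m+n}\ge-\frac C\beta\sum_{m,n}|\lambda_m\lambda_n|\,a_{m+n}^2 .$$
Now let $b\to\infty$. Then $\beta\to\infty$ while $C$, the $\lambda$'s and the $a$'s stay fixed, so $\sum\lambda_m\lambda_na_{m+n}\ge0$.

**Step 3: $\{a_n\}$ is a moment sequence on $[0,1]$.** This step recovers what CPD lost. The plan is to represent second differences by a measure and then sum twice. Fix $h$.

*Second differences are PD.* Put $b_n=a_n-2a_{n+1}+a_{n+2}$. Given real $c_0,\dots,c_M$, let $\lambda_0,\dots,\lambda_{M+1}$ be the coefficients of $(1-t)\sum_ic_it^i$. Evaluating at $t=1$ gives $\sum\lambda_i=0$. Let $\Lambda$ be the linear functional on polynomials with $\Lambda(t^n)=a_n$. Then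
$$\sum_{i,j}\lambda_i\lambda_ja_{i+j}=\Lambda\Big((1-t)^2\Big(\sum_ic_it^i\Big)^2\Big)=\sum_{i,j}c_ic_j\,\Lambda\big((1-2t+t^2)t^{i+j}\big)=\sum_{i,j}c_ic_jb_{i+j}.$$
By Step 2 the left side is $\ge0$, so $\{b_n\}$ is PD. Passing from $h$ to $Ah$ replaces $a_n$ by $a_{n+1}$ and $b_n$ by $b_{n+1}$. Step 2 holds for $Ah$ as well, so $\{b_{n+1}\}$ is PD.

*The measure $\nu$.* By Stieltjes' theorem $b_n=\int t^n\,d\nu$ with $\nu\ge0$ on $[0,\infty)$. Since $|b_n|\le4\|h\|^2$, (F4) shows that $\nu$ is carried by $[0,1]$.

*No mass at $1$.* Since $\|A\|\le1$, $a_n$ decreases to some $L\ge0$. Put $d_n=a_n-a_{n+1}\ge0$. Then $d_n\to0$ and $b_n=d_n-d_{n+1}\to0$. As $b_n\ge\nu(\{1\})$ for all $n$, we get $\nu(\{1\})=0$.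

*Summing twice.* Telescoping with $d_n\to0$ and then with $a_n\to L$, and using monotone convergence for the nonnegative functions $t^k$ and $t^k/(1-t)$ on $[0,1)$,
$$d_n=\sum_{k\ge n}b_k=\int_{[0,1)}\frac{t^n}{1-t}\,d\nu,\qquad a_n-L=\sum_{k\ge n}d_k=\int_{[0,1)}\frac{t^n}{(1-t)^2}\,d\nu .$$
For $n=0$ the second formula shows that $(1-t)^{-2}\nu$ is a finite measure, of mass $a_0-L$. Therefore
$$\|A^nh\|^2=a_n=\int_{[0,1]}t^n\,d\mu_h,\qquad\mu_h=L\,\delta_1+(1-t)^{-2}\nu\ \ge0 . \tag{7}$$
The facts that fail for the CPD sequences $n$ and $-1$ of Section 4 were used here: $\{a_n\}$ converges, and its limit $L$ is nonnegative.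

**Step 4: conclusion.** Formula (7) holds for every $h$, which is the hypothesis of Lemma A. So $A$ is subnormal. $\blacksquare$

## 6. Reducing the general operator to $\|A^n\|=1$: proof of Theorem 1

The Proposition needs $\|A^n\|=1$ for all $n$. After scaling, this asks that $\|A^n\|=\|A\|^n$, and the moment condition provides it. If $A=0$, then $A$ is normal and there is nothing to prove. Let $A\neq0$.

**Step 1: a log-convexity inequality in which the exponent cancels.** For $u\in\mathcal H$, (F1) applied to $\{\|A^nu\|^{2p(u)}\}$ gives $\|Au\|^{4p(u)}\le\|u\|^{2p(u)}\|A^2u\|^{2p(u)}$, that is,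
$$\|Au\|^2\le\|u\|\,\|A^2u\|\qquad(u\in\mathcal H). \tag{8}$$

**Step 2: (8) implies $\|A^n\|=\|A\|^n$.** Let $\|g\|=1$ and $Ag\ne0$. Applying (8) to $u=A^ng$ gives
$$\|A^{n+1}g\|^2\le\|A^ng\|\,\|A^{n+2}g\| .$$
By induction $A^ng\ne0$ for all $n$: if $A^{n+1}g\neq0$, the left side is positive, so $A^{n+2}g\ne0$. Dividing, $\|A^{n+1}g\|/\|A^ng\|$ is nondecreasing in $n$, so each of these ratios is at least the first one, $\|Ag\|$. Multiplying them, $\|A^ng\|\ge\|Ag\|^n$. This is trivial if $Ag=0$ and $n\ge1$. Taking the supremum over unit vectors $g$ gives $\|A^n\|\ge\|A\|^n$, and the reverse inequality always holds.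

**Step 3: scale and apply the Proposition.** Replace $A$ by $A/\|A\|$. This multiplies $\|A^nh\|^{2p(h)}$ by $r^n$ with $r=\|A\|^{-2p(h)}>0$, so PD is preserved by (F2), and subnormality is not affected. Now $\|A^n\|=1$ for all $n\ge0$. PD sequences are CPD, so the Proposition applies and $A$ is subnormal. $\blacksquare$

## 7. The converse for integer exponents, and its failure for all others

**Proof of Theorem 2.** (iii)$\Rightarrow$(ii) is trivial, and (ii)$\Rightarrow$(i) is Theorem 1 with $p\equiv j$.

(i)$\Rightarrow$(iii): we exhibit the measure. Let $N$ be a normal extension of $A$ with spectral measure $E$, fix $h\in\mathcal H$, and let $\rho=\langle E(\cdot)h,h\rangle$, a finite positive measure with compact support in $\mathbb C$. Then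
$$\|A^nh\|^2=\|N^nh\|^2=\int|z|^{2n}\,d\rho(z),\qquad \|A^nh\|^{2j}=\int\!\cdots\!\int\big(|z_1\cdots z_j|^2\big)^n\,d\rho(z_1)\cdots d\rho(z_j)$$
by Fubini. So $\{\|A^nh\|^{2j}\}$ is the moment sequence of the image of $\rho\times\cdots\times\rho$ under $(z_1,\dots,z_j)\mapsto|z_1\cdots z_j|^2$. (Equivalently, the $j$-th power of a PD sequence is PD by the Schur product theorem.) $\blacksquare$

**Proof of Theorem 3.** If $s\in\mathbb N$, the implication holds by Theorem 2. Let $s>0$ be non-integer. Take $A=\mathrm{diag}(1,\frac12)$ on $\mathbb C^2$, which is normal, hence subnormal, and $h=(1,\sqrt x)$ with $0<x<1$. Then $\|A^nh\|^{2s}=(1+x4^{-n})^s$, which by Lemma C is not a Hamburger moment sequence. $\blacksquare$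

Together with Theorem 1 this shows an asymmetry: a moment condition with a non-integer constant exponent $s$ still implies subnormality, but subnormality does not imply it.

## 8. Normality, compact operators, and functions other than powers

The source quotes two known results.

(1) *A bounded operator $A$ is normal if and only if $\mathcal N(A)=\mathcal N(A^*)$ and, for some integers $j,k\ge1$ (equivalently, for all integers $j,k\ge1$), the sequences $\{\|A^nh\|^{2j}\}$ and $\{\|A^{*n}h\|^{2k}\}$ are Hamburger moment sequences for every $h\in\mathcal H$.*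

(2) *A compact operator $A$ is normal if and only if, for some integer $j\ge1$ (equivalently, for all integers $j\ge1$), the sequence $\{\|A^nh\|^{2j}\}$ is a Hamburger moment sequence for every $h\in\mathcal H$.*

**Corollaries.**

*(a) In result (1), the hypothesis $\mathcal N(A)=\mathcal N(A^*)$ is redundant.*

*(b) Result (2) follows from Theorem 2.*

*(c) Let $\varphi:[0,\infty)\to\mathbb R$, and suppose $\{\varphi(\|A^nh\|^2)\}$ is a Hamburger moment sequence for all $h$. Suppose also that, for some $p>0$ and $c\in(0,\infty)$, either $\varphi(0)=0$ and $\varphi(x)/x^p\to c$ as $x\to0^+$, or $\varphi(x)/x^p\to c$ as $x\to\infty$. Then $A$ is subnormal.*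

For (a) and (b) recall that $A$ is *hyponormal* if $\|A^*h\|\le\|Ah\|$ for all $h$. The unilateral shift is an example, since $\|S^*h\|\le\|h\|=\|Sh\|$. Every subnormal operator is hyponormal: if $N$ is a normal extension and $\Pi$ the projection onto $\mathcal H$, then $A^*=\Pi N^*|_{\mathcal H}$, so
$$\|A^*h\|\le\|N^*h\|=\|Nh\|=\|Ah\| .$$

**Proof of (a).** If the two moment conditions hold for some $j,k$, then $A$ and $A^*$ are both subnormal by Theorem 1, hence both hyponormal. So $\|A^*h\|\le\|Ah\|\le\|A^*h\|$ for all $h$, which means $\langle(A^*A-AA^*)h,h\rangle=0$ for all $h$, and $A$ is normal. Conversely, if $A$ is normal, so is $A^*$, and Theorem 2 gives both moment conditions for all $j,k$. $\blacksquare$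

**Proof of (b).** If $A$ is normal, the condition holds for all $j$ by Theorem 2. Conversely, let $A$ be compact and let the condition hold for some $j$. By Theorem 2, $A$ is subnormal, hence hyponormal, and compact hyponormal operators are normal (Andô; Berberian; Stampfli). Here is an argument for this last fact.

*Eigenvectors reduce.* For $\lambda\in\mathbb C$ we have
$$\|(A-\lambda)h\|^2-\|(A-\lambda)^*h\|^2=\|Ah\|^2-\|A^*h\|^2\ge0,$$
because the cross terms and the terms $|\lambda|^2\|h\|^2$ cancel. So $Ah=\lambda h$ implies $A^*h=\bar\lambda h$. Let $\mathcal M$ be the closed span of all eigenvectors of $A$. It is invariant under $A$ and $A^*$, and on each eigenvector $A^*Ah=|\lambda|^2h=AA^*h$, so $A|_{\mathcal M}$ is normal.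

*Nothing remains.* Suppose $\mathcal M^\perp\neq\{0\}$ and let $B=A|_{\mathcal M^\perp}$. It is compact and hyponormal, and it has no eigenvalues. Nonzero spectral points of a compact operator are eigenvalues, so the spectral radius of $B$ is $0$. Hyponormality gives
$$\|Bu\|^2=\langle B^*Bu,u\rangle\le\|B^*(Bu)\|\,\|u\|\le\|B^2u\|\,\|u\| ,$$
which is inequality (8) for $B$, so $\|B^n\|=\|B\|^n$ by Step 2 of Section 6 (trivially if $B=0$). Hence $\|B\|=\lim\|B^n\|^{1/n}=0$. But then every nonzero vector of $\mathcal M^\perp$ is an eigenvector of $B$ with eigenvalue $0$, a contradiction. So $\mathcal M=\mathcal H$ and $A$ is normal. $\blacksquare$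

**Proof of (c).** The idea is to scale $h$, so that only the behavior of $\varphi$ at one end matters. Let $a_n=\|A^nh\|^2$. Apply the hypothesis to $\varepsilon h$ with $\varepsilon>0$: the sequence $\{\varepsilon^{-2p}\varphi(\varepsilon^2a_n)\}_{n\ge0}$ is PD. If $a_n>0$, then
$$\varepsilon^{-2p}\varphi(\varepsilon^2a_n)=a_n^p\,\frac{\varphi(\varepsilon^2a_n)}{(\varepsilon^2a_n)^p}\longrightarrow c\,a_n^p$$
as $\varepsilon\to0^+$ in the first case and as $\varepsilon\to\infty$ in the second. If $a_n=0$, the term is $\varepsilon^{-2p}\varphi(0)$. In the first case it is $0$ because $\varphi(0)=0$, and in the second it tends to $0$, so in both cases the limit is again $c\,a_n^p$. By (F3), $\{c\,a_n^p\}$ is PD, and dividing by $c>0$, $\{\|A^nh\|^{2p}\}$ is PD, that is, a Hamburger moment sequence by Hamburger's theorem. This holds for every $h$, so Theorem 1 with constant exponent $p$ shows that $A$ is subnormal. $\blacksquare$
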